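# A self-dual projective plane of order 81 with no polarity

## 1. A product on $GF(81)$ and the plane it draws

Let $K=GF(81)$, let $\omega$ be a primitive element of $K$ (so $\omega$ has multiplicative order $80$ and $\omega^{40}=-1$), and define a new product on $K$ by
$$x\circ y = xy-\omega x^3y^{27}.$$
Cubing is additive in characteristic $3$, so $\circ$ is additive in each variable. It also has no zero divisors. Suppose $xy\neq 0$ and $x\circ y=0$. Dividing by $xy$ gives $1=\omega x^2y^{26}$. Raise this to the 40th power: $x^{80}=1$ and $y^{26\cdot 40}=(y^{80})^{13}=1$, so $1=\omega^{40}=-1$, which is false in characteristic $3$.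

A product with these two properties draws a projective plane.

**Definition (the plane of a product).** Let $K$ be a finite field, $n=|K|$, and let $\circ$ be a biadditive product on $K$ without zero divisors. The plane $\pi=\pi(K,\circ)$ has points $(x,y)$, $(m)$, $(\infty)$, where $x,y,m\in K$, and lines
$$[m,b]=\{(x,y):y=x\circ m+b\}\cup\{(m)\},\quad [x]=\{(x,y):y\in K\}\cup\{(\infty)\},\quad l_\infty=\{(m):m\in K\}\cup\{(\infty)\}.$$

We call the $(x,y)$ *affine* points and the $[x]$ *vertical* lines, and put $O=(0,0)$. For $z\ne 0$ the additive maps $m\mapsto z\circ m$ and $x\mapsto x\circ z$ are injective, hence bijective. This is what makes $\pi$ a projective plane of order $n$. Affine points $(x_1,y_1),(x_2,y_2)$ with $x_1\neq x_2$ lie on exactly one $[m,b]$, because $(x_1-x_2)\circ m=y_1-y_2$ determines $m$ and then $b$ follows. Lines $[m,b],[m',b']$ with $m\ne m'$ meet in exactly one affine point, because $x\circ(m-m')=b'-b$ determines $x$. The other pairs are read off from the definition. For the ordinary product $x\circ y=xy$ this is the Desarguesian plane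 over $K$.

Now we say what the plane of order $81$ is for.

**Definition (correlation, self-dual, polarity).** A *correlation* of a projective plane is a one-to-one mapping $\varphi$ of the points onto the lines and of the lines onto the points such that $P$ is on $l$ if and only if $l^\varphi$ is on $P^\varphi$. A plane is *self-dual* if it is isomorphic to its dual plane, which means exactly that it admits a correlation. A *polarity* is a correlation $\varphi$ with $\varphi^2$ equal to the identity on points and on lines. A point $P$ is *absolute* for a polarity $\varphi$ if $P$ is on $P^\varphi$.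

Here is a family where polarities come for free. Let $G$ be an abelian group of order $q^2+q+1$ and $\mathcal D\subset G$ a planar difference set: $|\mathcal D|=q+1$, and every nonzero element of $G$ is a difference $d-d'$ of elements of $\mathcal D$ for exactly one ordered pair $(d,d')$. The points are the elements of $G$ and the lines are the translates $\mathcal D+g$. Then $x\longleftrightarrow \mathcal D-x$ is a polarity (Hall): the point $y$ is on $\mathcal D-x$ iff $x+y\in\mathcal D$, and this is symmetric in $x$ and $y$. For instance, take $G=\mathbb Z_7$ and $\mathcal D=\{0,1,3\}$; the differences are $1,3,2,6,4,5$, each occurring once. The point $x$ is absolute iff $2x\in\{0,1,3\}$, that is, $x\in\{0,4,5\}$.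

In the source "On polar ovals in abelian projective planes" one meets the natural question: must *every* self-dual finite projective plane admit a polarity? The answer is no, and the plane above is a counterexample.

**Theorem 1.** Let $K=GF(81)$ with primitive element $\omega$, and put $x\circ y = xy-\omega x^3y^{27}$ for $x,y\in K$. The plane $\pi(K,\circ)$ of order $81$ is self-dual but admits no polarity.

The plane lies in a family, planes over generalized twisted fields, in which one can decide exactly which members are self-dual and which admit polarities.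

**Theorem 2.** Let $K=GF(p^m)$, $F=GF(p^f)\subset K$, $r=[K:F]=m/f\ge 3$, let $\alpha$ generate $\mathrm{Gal}(K/F)$, and put $\beta=\alpha^{-1}$. Let $c\in K$ with $\nu:=N_{K/F}(c)\notin\{0,1\}$, and put $x\circ y=xy-c\,x^{\alpha}y^{\beta}$. Then:

1. $\pi(K,\circ)$ is self-dual iff $\nu^\sigma=\nu^{-1}$ for some $\sigma\in\mathrm{Aut}(F)$.
2. $\pi(K,\circ)$ admits a polarity iff $r$ is odd and $\nu^\sigma=\nu^{-1}$ for some $\sigma\in \mathrm{Aut}(F)$ with $\sigma^2=1$.

**Corollary 3.** This family contains a self-dual plane of order $p^m$ without polarity iff ($p$ odd, $m\ge4$ even) or ($p=2$, $4\mid m$, $m\ge 8$). The smallest order is $81$, and the smallest even order is $256$.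

We prove Theorem 1 first and completely; then the same route, with more bookkeeping, gives Theorem 2.

## 2. Three additive maps make a correlation

**Lemma 4.** Let $\circ$ be a biadditive product on $K$ without zero divisors. Suppose $A,B,D$ are additive bijections of $K$ with
$$B(m)\circ A(x)=D(x\circ m)\quad\text{for all }x,m\in K. \tag{1}$$
Then $\pi(K,\circ)$ admits a correlation. If moreover $B=A^{-1}$, it admits a polarity.

*Proof.* Define $\varphi$ by
$$(x,y)\mapsto[A(x),-D(y)],\quad (m)\mapsto[B(m)],\quad (\infty)\mapsto l_\infty,$$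
$$[m,b]\mapsto(B(m),-D(b)),\quad [x]\mapsto(A(x)),\quad l_\infty\mapsto(\infty).$$
This is bijective from points to lines and from lines to points. We check incidence for each kind of pair.

- The image of $[m,b]$ is on the image of $(x,y)$ iff $-D(b)=B(m)\circ A(x)-D(y)=D(x\circ m-y)$, iff $y=x\circ m+b$, iff $(x,y)\in[m,b]$.
- $(x,y)\in[x']$ iff $x=x'$ iff $(A(x'))\in[A(x),-D(y)]$.
- $(m)\in[m',b]$ iff $m=m'$ iff $(B(m'),-D(b))\in[B(m)]$.
- $(m)\in l_\infty$ always, and $(\infty)\in[B(m)]$ always. $(\infty)\in[x]$ always, and $(A(x))\in l_\infty$ always. $(\infty)\in l_\infty$, and this pair goes to $l_\infty,(\infty)$.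
- The pairs that are never incident are $\{(x,y),l_\infty\}$, $\{(\infty),[m,b]\}$, $\{(m),[x]\}$. Their images are of the kinds $\{[\cdot,\cdot],(\infty)\}$, $\{l_\infty,(\cdot,\cdot)\}$, $\{[\cdot],(\cdot)\}$, again never incident.

So $\varphi$ is a correlation. Its square is
$$(x,y)\mapsto(BA(x),D^2(y)),\quad (m)\mapsto(AB(m)),\quad [m,b]\mapsto[AB(m),D^2(b)],\quad [x]\mapsto[BA(x)],$$
and it fixes $(\infty)$ and $l_\infty$. If $B=A^{-1}$, then, using (1) twice, the second time with $B(m)$ and $A(x)$ in the places of $x$ and $m$,
$$D^2(x\circ m)=D(B(m)\circ A(x))=BA(x)\circ AB(m)=x\circ m.$$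
Every element of $K$ has the form $x\circ m$, so $D^2=1$ and $\varphi^2=1$. $\square$

**Commutative products.** If $x\circ y=y\circ x$, then $A=B=D=1$ solves (1), so the plane has a polarity. In particular the Desarguesian planes do, and a counterexample of this shape must come from a noncommutative product.

**A noncommutative product on $GF(27)$.** Let $x\circ y=xy+x^3y^9$. If $x\circ y=0\neq xy$, then $1=-x^2y^8$; the 13th power gives $1=(-1)^{13}=-1$, a contradiction. So there are no zero divisors. Take $A(x)=x^3$, $B(y)=y^9$, $D(z)=z$: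
$$B(y)\circ A(x)=y^9x^3+y^{27}x^{27}=x^3y^9+xy=x\circ y .$$
Also $BA(x)=x^{27}=x$. So this plane has a polarity.

**The same formula on $GF(81)$ is not available.** Put $x\circ y=xy+x^3y^{27}$ on $GF(81)$. With $x=\omega^{20}$ we have $x^2=-1$ and $x\circ 1=x(1+x^2)=0$. The scalar $-1$ has to be replaced by something else, and in Section 1 it was replaced by $-\omega$. That change is what destroys the polarity.

## 3. On $GF(81)$ the obvious repairs fail by parity

**The plane of Theorem 1 is self-dual.** Imitate the $GF(27)$ example: let $A(x)=x^3$, $B(y)=\omega^{-1}y^{27}$, $D(z)=-\omega^{-2}z$. Since $B(y)\circ A(x)=B(y)A(x)-\omega B(y)^3A(x)^{27}$,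
$$B(y)\circ A(x)=\omega^{-1}y^{27}x^3-\omega\cdot\omega^{-3}y^{81}x^{81}=-\omega^{-2}(xy-\omega x^3y^{27})=D(x\circ y).$$
So (1) holds and Lemma 4 gives a correlation $\varphi$. It is not a polarity: $BA(x)=\omega^{-1}x^{81}=\omega^{-1}x$.

**First repair: take a power of $\varphi$.** An odd power $\varphi^t$ is again a correlation, and it is a polarity iff $\varphi^{2t}=1$. But $\varphi^2$ sends $(x,y)$ to $(\omega^{-1}x,\omega^{-4}y)$, so $\varphi^{2t}$ multiplies the first coordinate by $\omega^{-t}$. For odd $t$ this is never $1$, since $\omega$ has order $80$.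

**Second repair: rescale.** Try $A(x)=ax^3$, $B(y)=by^{27}$, $D(z)=dz$ with $a,b,d\in K^*$. Then (1) says
$$ab\,x^3y^{27}-\omega b^3a^{27}xy=d\,xy-d\omega\,x^3y^{27},$$
so $d=-\omega b^3a^{27}$ and $ab=-d\omega=\omega^2b^3a^{27}$, that is, $(\omega a^{13}b)^2=1$ and $b=\pm\omega^{-1}a^{-13}$. Then $BA(x)=b\,a^{27}x^{81}=\pm\omega^{-1}a^{14}x$. For this to be $x$ we need $a^{14}=\pm\omega$. The left side is an even power of $\omega$; the right side is $\omega$ or $\omega^{41}$. Impossible, since parity of exponents is well defined modulo $80$.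

Here the hand computation stops. It says that polarities *of this shape* do not exist. Two things are missing: a proof that every polarity of the plane comes from a solution of (1) with $B=A^{-1}$, and a list of *all* solutions of (1), where $A,B,D$ are arbitrary additive maps with four coefficients each. Geometry supplies the first (Section 4). For the second, the thing to look at is the rank of a matrix of coefficients (Section 5).

## 4. Why every correlation comes from such maps

Let $K$, $\circ$, $n=|K|$ and $\pi=\pi(K,\circ)$ be general again. Mappings of the plane are written as exponents, so $\varphi e$ means first $\varphi$, then $e$.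

**Definition (translation line, translation point).** An *elation* with axis $l$ and center $Z\in l$ is a collineation that fixes every point of $l$ and every line through $Z$. A line $l$ is a *translation line* if the elations with axis $l$ are transitive on the points not on $l$. A point $Z$ is a *translation point* if the elations with center $Z$ are transitive on the lines not through $Z$.

We use two published facts.

**Fact 1** (Skornyakov, San Soucie; Artin–Zorn; see Hughes–Piper, *Projective Planes*, or Dembowski, *Finite Geometries*, §3.1). A projective plane with two distinct translation lines is Moufang, and a finite Moufang plane is Desarguesian. Dually, a finite plane with two distinct translation points is Desarguesian.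

**Fact 2** (Baer 1946). A polarity of a projective plane of finite order $n$ has at least $n+1$ absolute points.

(In the example on $\mathbb Z_7$, $n=2$ and there were exactly $3$.) Fact 2 will be used only for even $n$, so not for Theorem 1.

**The elations of $\pi$.** The aim is to show that $\pi$ has a distinguished line and a distinguished point, and many collineations fixing both. The translations
$$(x,y)\mapsto(x+u,y+w),\quad [m,b]\mapsto[m,b+w-u\circ m]$$
are collineations: $y=x\circ m+b$ iff $y+w=(x+u)\circ m+b+w-u\circ m$. They fix every point of $l_\infty$. If $u\ne0$, such a map fixes all lines through $(m)$, where $u\circ m=w$; if $u=0$, it fixes all vertical lines. So these are elations with axis $l_\infty$, and they are transitive on affine points. Hence $l_\infty$ is a translation line. The maps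
$$(x,y)\mapsto(x,y+x\circ h+w),\quad (m)\mapsto(m+h),\quad [m,b]\mapsto[m+h,b+w]$$
are collineations as well: $y=x\circ m+b$ iff $y+x\circ h+w=x\circ(m+h)+b+w$. They fix every line through $(\infty)$. If $h\neq0$, such a map fixes pointwise the vertical line $[x]$ with $x\circ h=-w$; if $h=0$, it fixes $l_\infty$ pointwise. So these are elations with center $(\infty)$, and they are transitive on the lines $[m,b]$, which are the lines not through $(\infty)$. Hence $(\infty)$ is a translation point.

Let $E$ be the group generated by all these maps. It fixes $(\infty)$ and $l_\infty$. It is transitive on the flags (incident point-line pairs) $(P,\ell)$ with $P$ affine and $\ell$ of the form $[m,b]$: translate $P$ to $O$, so that $\ell$ becomes some $[m,0]$, then apply the map with $h=-m$, $w=0$, which fixes $O$ and takes $[m,0]$ to $[0,0]$.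

To use Fact 1 we will have to know that our plane is not Desarguesian. This is the test.

**Lemma 5.** If $\pi$ is Desarguesian, there are additive bijections $A,B,D$ of $K$ with $A(x)B(m)=D(x\circ m)$ for all $x,m$.

*Proof.* A Desarguesian plane of order $n$ is isomorphic to $\pi(K,\cdot)$, the plane of the field product. As $PGL(3,n)$ is transitive on (ordered) triangles, there is an isomorphism $\pi\to\pi(K,\cdot)$ taking $(\infty),(0),O$ to $(\infty),(0),O$. It then takes $[0]$, $[0,0]$, $l_\infty$ to the lines with the same names. So there are bijections $A,B,D$ of $K$ fixing $0$ with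
$$(x,0)\mapsto(A(x),0),\quad (m)\mapsto(B(m)),\quad (0,y)\mapsto(0,D(y)).$$
Joining with $(\infty)$ gives $[x]\mapsto[A(x)]$; joining with $(0)$ gives $[0,y]\mapsto[0,D(y)]$; intersecting these gives $(x,y)\mapsto(A(x),D(y))$; and joining $(m)$ with $(0,b)$ gives $[m,b]\mapsto[B(m),D(b)]$. The point $(x,x\circ m+b)$ is on $[m,b]$, so
$$D(x\circ m+b)=A(x)B(m)+D(b).$$
With $b=0$ this is $D(x\circ m)=A(x)B(m)$. Hence $D(x\circ m+b)=D(x\circ m)+D(b)$, and as $x\circ m$ takes all values, $D$ is additive. Fixing $m\ne0$, where $B(m)\neq 0$, we see that $A(x)=D(x\circ m)/B(m)$ is additive; likewise $B$. $\square$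

**Lemma 6.** Let $\pi$ be non-Desarguesian.

(a) $\pi$ is self-dual iff (1) has a solution in additive bijections $A,B,D$ of $K$.

(b) $\pi$ admits a polarity iff (1) has such a solution with $B=A^{-1}$.

*Proof.* The "if" parts are Lemma 4. Let $\varphi$ be a correlation.

**Step 1.** *This step shows that $\varphi$ interchanges $l_\infty$ and $(\infty)$.* If $g$ is an elation with axis $l$ and center $Z$, then $\varphi^{-1}g\varphi$ is a collineation that fixes every line through the point $l^\varphi$ and every point on the line $Z^\varphi$, so it is an elation with center $l^\varphi$. Transitivity on the points off $l$ turns into transitivity on the lines not through $l^\varphi$. So $\varphi$ maps translation lines to translation points, and conversely by the dual argument. By Fact 1, $l_\infty$ is the only translation line and $(\infty)$ the only translation point. So $l_\infty^\varphi=(\infty)$ and $(\infty)^\varphi=l_\infty$.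

**Step 2.** *This step derives (1) for a correlation in normal position.* Suppose
$$O^\varphi=[0,0],\qquad [0,0]^\varphi=O. \tag{2}$$
The line $[0]$ joins $O$ and $(\infty)$, so $[0]^\varphi=[0,0]\cap l_\infty=(0)$. The point $(0)$ is $[0,0]\cap l_\infty$, so $(0)^\varphi$ is the join of $O$ and $(\infty)$, which is $[0]$. Therefore:

- the points $(x,0)$, which lie on $[0,0]$ and differ from $(0)$, go to the lines through $O$ other than $[0]$;
- the points $(m)$, which lie on $l_\infty$ and differ from $(\infty)$, go to the lines through $(\infty)$ other than $l_\infty$;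
- the points $(0,y)$, which lie on $[0]$ and differ from $(\infty)$, go to the lines through $(0)$ other than $l_\infty$.

So there are bijections $A,B,C$ of $K$ with
$$(x,0)\mapsto[A(x),0],\quad (m)\mapsto[B(m)],\quad (0,y)\mapsto[0,C(y)],$$
and they fix $0$ because $O\mapsto[0,0]$ and $(0)\mapsto[0]$. Next, $[x]$ joins $(x,0)$ and $(\infty)$, so $[x]\mapsto[A(x),0]\cap l_\infty=(A(x))$. The line $[0,y]$ joins $(0,y)$ and $(0)$, so $[0,y]\mapsto[0,C(y)]\cap[0]=(0,C(y))$. The point $(x,y)=[x]\cap[0,y]$ goes to the join of $(A(x))$ and $(0,C(y))$, which is $[A(x),C(y)]$. The line $[m,b]$, the join of $(m)$ and $(0,b)$, goes to $[B(m)]\cap[0,C(b)]=(B(m),C(b))$. Since $(x,x\circ m+b)$ is on $[m,b]$,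
$$C(b)=B(m)\circ A(x)+C(x\circ m+b)\quad\text{for all }x,m,b.$$
With $b=0$: $C(x\circ m)=-B(m)\circ A(x)$. So $C(x\circ m+b)=C(x\circ m)+C(b)$ and $C$ is additive. Put $D=-C$; this is (1). For additivity of $A$, fix $m\ne0$, so that $B(m)\neq0$. The map $x\mapsto B(m)\circ A(x)=D(x\circ m)$ is additive and $z\mapsto B(m)\circ z$ is an additive bijection, so $A$ is additive. In the same way $B$ is additive.

**Step 3.** *This step brings an arbitrary correlation into normal position, proving (a).* From $O\notin l_\infty$ we get $(\infty)=l_\infty^\varphi\notin O^\varphi$. From $(\infty)\notin[0,0]$ we get $[0,0]^\varphi\notin l_\infty$. From $O\in[0,0]$ we get $[0,0]^\varphi\in O^\varphi$. So $([0,0]^\varphi,O^\varphi)$ is a flag of the type on which $E$ is transitive. Choose $e\in E$ taking it to $(O,[0,0])$. Then $\varphi e$ is a correlation satisfying (2).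

For (b) this is not enough, since $\varphi e$ need not be a polarity. We must conjugate, and for that we need a flag of the form $(P,P^\varphi)$.

**Step 4.** *This step finds an affine absolute point of a polarity $\varphi$.* For $(m)\in l_\infty$, the line $(m)^\varphi$ passes through $l_\infty^\varphi=(\infty)$ and is not $l_\infty=(\infty)^\varphi$. So it is vertical and does not contain $(m)$. Hence every absolute point other than $(\infty)$ is affine. If $n$ is even, Fact 2 gives at least $n+1\ge2$ absolute points, so one is affine.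

Let $n$ be odd and take a vertical line $\ell$. As $(\infty)\in\ell\ne l_\infty$, the point $\ell^\varphi$ is on $l_\infty$ and is not $(\infty)$; so $\ell^\varphi\notin\ell$. For $P\in\ell$ we have $\ell^\varphi\in P^\varphi$, so $P^\varphi\ne\ell$, and we may put $P^*=P^\varphi\cap\ell$. Since $P^*\in P^\varphi$ and $\varphi^2=1$, we have $P\in(P^*)^\varphi$, so $P^{**}=P$. Also $(\infty)^*=l_\infty\cap\ell=(\infty)$. So $*$ is a map with square $1$ on the $n$ affine points of $\ell$. As $n$ is odd, it fixes some affine $P$, and then $P\in P^\varphi$.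

**Step 5.** *This step conjugates the polarity into normal position, proving (b).* Let $P$ be affine and absolute. As $P\notin l_\infty=(\infty)^\varphi$, we have $(\infty)\notin P^\varphi$. So $(P,P^\varphi)$ is a flag of the right type; choose $e\in E$ taking it to $(O,[0,0])$. Then $\psi=e^{-1}\varphi e$ is a polarity with $O^\psi=P^{\varphi e}=[0,0]$ and hence $[0,0]^\psi=O$, which is (2). Step 2 gives a solution of (1), and applying $\psi$ twice,
$$(x,0)\mapsto[A(x),0]\mapsto(BA(x),0),$$
so $BA=1$. $\square$

## 5. Functional identities as identities of matrices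

Let $K=GF(p^m)$. There are $p^{m^2}$ additive maps $K\to K$ (these are the $GF(p)$-linear ones), and $p^{m^2}$ polynomials $\sum_{i\in\mathbb Z_m}a_ix^{p^i}$, where $i$ is represented in $\{0,\dots,m-1\}$. Distinct polynomials of degree $<p^m$ induce distinct functions. So every additive map is uniquely $\sum_i a_ix^{p^i}$.

Likewise a polynomial in $x,y$ of degree $<p^m$ in each variable is determined by the function it induces on $K\times K$. So a function $\sum_{i,j\in\mathbb Z_m}e_{ij}x^{p^i}y^{p^j}$ determines its $m\times m$ *coefficient matrix* $(e_{ij})$, with rows indexed by the powers of $x$ and columns by the powers of $y$. Let $e_i$ denote the standard basis column vectors.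

Two examples. If $A(x)=\sum a_ix^{p^i}$ and $B(y)=\sum b_jy^{p^j}$, the function $A(x)B(y)$ has matrix $ab^T$, of rank at most $1$. The product $x\circ y=xy-\omega x^3y^{27}$ on $GF(81)$ has entry $1$ at $(0,0)$, entry $-\omega$ at $(1,3)$, and zeros elsewhere, so rank $2$.

This is the way past the obstacle of Section 3. In (1), the left side is a product of $A$ and $B$ plus one twisted product, so its matrix has rank at most $2$. The right side $D(x\circ y)$ has a sparse matrix that spreads out as soon as $D$ has several terms. Low rank on one side and sparsity on the other leave little room.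

## 6. All solutions of (1) over $GF(81)$, and the end of Theorem 1

Now $p=3$, $m=4$, indices are in $\mathbb Z_4$, and $x\circ y=xy-\omega x^3y^{27}$. Put $c_k=\omega^{3^k}$. Then $c_0c_1c_2c_3=\omega^{1+3+9+27}=\omega^{40}=-1$.

**Step 1.** *This step computes the matrix of the right side of (1) and bounds its rank below.* For additive $D(z)=\sum d_kz^{3^k}$ let $M$ be the coefficient matrix of
$$D(x\circ y)=\sum_k d_k\bigl((xy)^{3^k}-c_kx^{3^{k+1}}y^{3^{k-1}}\bigr).$$
So $M(k,k)=d_k$, $M(k+1,k-1)=-c_kd_k$, and all other entries are $0$. Since $k+1$ and $k-1$ have the same parity, $M$ splits into blocks on rows and columns $\{0,2\}$ and $\{1,3\}$: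
$$M_0=\begin{pmatrix}d_0&-c_3d_3\\-c_1d_1&d_2\end{pmatrix},\qquad M_1=\begin{pmatrix}d_1&-c_0d_0\\-c_2d_2&d_3\end{pmatrix}.$$
Every $d_k$ occurs in both blocks. So if $D\ne0$, both blocks are nonzero and $\operatorname{rank}M\ge2$.

**Step 2.** *This step shows that $\pi$ is not Desarguesian, so that Lemma 6 applies.* Otherwise Lemma 5 gives $D\neq0$ with $M=ab^T$, of rank $1$, contradicting Step 1. (Self-duality was shown in Section 3.)

**Step 3.** *This step translates (1) into a rank condition.* Let $A=\sum a_ix^{3^i}$, $B=\sum b_jy^{3^j}$, $D$ be a solution of (1). In $A(x)^{27}=\sum a_i^{27}x^{3^{i+3}}$ the coefficient of $x^{3^j}$ is $a_{j+1}^{27}$; in $B(y)^3$ the coefficient of $y^{3^j}$ is $b_{j-1}^3$. So (1) reads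
$$M=ab^T-\omega a'b'^T,\qquad a'_i=a_{i+1}^{27},\quad b'_j=b_{j-1}^3 .$$
Hence $\operatorname{rank}M\le2$, so $\operatorname{rank}M=2$ and both blocks have rank exactly $1$. The column space $V$ of $M$ lies in $\langle a,a'\rangle$ and has dimension $2$, so $V=\langle a,a'\rangle$. Similarly the row space is $W=\langle b,b'\rangle$. Note that $\operatorname{supp}a'=\operatorname{supp}a-1$ and $\operatorname{supp}b'=\operatorname{supp}b+1$.

**Step 4.** *This step uses the determinants to kill half of the coefficients of $D$.* Both block determinants vanish: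
$$d_0d_2=c_1c_3d_1d_3,\qquad d_1d_3=c_0c_2d_0d_2 .$$
So $d_0d_2=c_0c_1c_2c_3\,d_0d_2=-d_0d_2$, hence $d_0d_2=0$ and then $d_1d_3=0$. At most one of $d_0,d_2$ and at most one of $d_1,d_3$ is nonzero.

**Step 5.** *This step excludes two nonzero coefficients.* If two of the $d_i$ are nonzero, one index is even and one is odd, so the indices are $k,k+1$ for some $k\in\mathbb Z_4$. The nonzero entries of $M$ are at $(k,k)$ and $(k+1,k-1)$ (from $d_k$) and at $(k+1,k+1)$ and $(k+2,k)$ (from $d_{k+1}$). Columns $k+1$ and $k-1$ are multiples of $e_{k+1}$, and column $k$ gives the other generator: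
$$V=\langle d_ke_k-c_{k+1}d_{k+1}e_{k+2},\ e_{k+1}\rangle.$$
All vectors in $V$ have coordinate $0$ at $k+3$. From $a'\in V$ we get $0=a'_{k+3}=a_{k+4}^{27}=a_k^{27}$, so $a_k=0$. Since $a\in V$, this forces $a\in\langle e_{k+1}\rangle$. Then $a'$ is a nonzero multiple of $e_k$. But $e_k\notin V$, a contradiction.

**Step 6.** *This step shows that $A$, $B$, $D$ are monomials.* Exactly one $d_k$ is nonzero; write $D(z)=dz^{3^k}$. The nonzero entries of $M$ are at $(k,k)$ and $(k+1,k-1)$, so $V=\langle e_k,e_{k+1}\rangle$ and $W=\langle e_k,e_{k-1}\rangle$. Both $\operatorname{supp}a$ and $\operatorname{supp}a-1$ lie in $\{k,k+1\}$, so $\operatorname{supp}a\subseteq\{k,k+1\}\cap\{k+1,k+2\}=\{k+1\}$. Both $\operatorname{supp}b$ and $\operatorname{supp}b+1$ lie in $\{k-1,k\}$, so $\operatorname{supp}b\subseteq\{k-1,k\}\cap\{k-2,k-1\}=\{k-1\}$. Thus for some $a,b\in K^*$ (now scalars)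
$$A(x)=ax^{3^{k+1}},\quad B(y)=by^{3^{k-1}},\quad D(z)=dz^{3^k}.$$
Then (1) reads
$$ab\,x^{3^{k+1}}y^{3^{k-1}}-\omega b^3a^{27}x^{3^k}y^{3^k}=d\,x^{3^k}y^{3^k}-d\,\omega^{3^k}x^{3^{k+1}}y^{3^{k-1}},$$
so $d=-\omega b^3a^{27}$ and $ab=-d\,\omega^{3^k}=\omega^{1+3^k}b^3a^{27}$. Hence
$$\omega^{1+3^k}=a^{-26}b^{-2}.\tag{3}$$

**Step 7.** *This step shows that no solution has $B=A^{-1}$.* By Lemma 6(b), a polarity yields a solution with $BA=1$. Here $BA(x)=b\,a^{3^{k-1}}x^{3^{2k}}$. For this to be $x$ we need $2k=0$ in $\mathbb Z_4$, so $k\in\{0,2\}$, and $b=a^{-3^{k-1}}$.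

- $k=0$: as $3^{-1}$ means $3^3$ in exponents, $b=a^{-27}$, and (3) reads $\omega^2=a^{-26+54}=a^{28}$. The 20th power is $-1=\omega^{40}=a^{560}=(a^{80})^7=1$, a contradiction.
- $k=2$: $b=a^{-3}$, and (3) reads $\omega^{10}=a^{-26+6}=a^{-20}$. The 4th power is $-1=\omega^{40}=a^{-80}=1$, a contradiction.

So $\pi$ is self-dual and has no polarity. This proves Theorem 1: *a self-dual finite projective plane need not admit a polarity.* $\blacksquare$

The case $k=0$ is the parity obstruction of Section 3.

## 7. The general twisted product: a graph that controls the rank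

We turn to Theorem 2. Aut$(K)$ is cyclic, hence abelian, and we write exponents additively: $x^{\sigma+\tau}=x^\sigma x^\tau$, $x^{\sigma\tau}=(x^\sigma)^\tau$, so for instance $x^{1-\beta}=x/x^\beta$. Two textbook facts about finite fields will be used. *Hilbert's Theorem 90:* if $\gamma$ generates $\mathrm{Gal}(L/L_0)$, the elements of $L$ of norm $1$ to $L_0$ are exactly the $w^{1-\gamma}$, $w\in L^*$. *Norms are surjective:* $N_{L/L_0}$ maps $L^*$ onto $L_0^*$.

Write $\alpha:x\mapsto x^{p^s}$ with $\gcd(s,m)=f$, so $\beta:x\mapsto x^{p^{-s}}$; write $N=N_{K/F}$ and $c_k=c^{p^k}$ for $k\in\mathbb Z_m$; let $H=\langle s\rangle\le\mathbb Z_m$, a subgroup of order $r$. Theorem 1 is the case $p=3$, $m=r=4$, $f=s=1$, $c=\omega$, $\nu=\omega^{40}=-1$.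

**No zero divisors.** If $x\circ y=0\ne xy$, then $1=c\,x^{\alpha-1}y^{\beta-1}$. Taking norms gives $1=\nu$, a contradiction. So $\pi(K,\circ)$ is defined.

**The matrix.** For $D(z)=\sum d_kz^{p^k}\neq0$ the coefficient matrix $M$ of $D(x\circ y)$ has
$$M(k,k)=d_k,\qquad M(k+s,k-s)=-c_kd_k,$$
and zeros elsewhere. These positions are all distinct: $(k,k)=(k'+s,k'-s)$ would force $2s=0$ in $\mathbb Z_m$, but $s$ has order $r\ge3$. The indices $k,k+s,k-s$ lie in one coset of $H$, so $M$ is block diagonal with respect to the cosets of $H$, and its rank is the sum of the ranks of the blocks. Let $S=\{k:d_k\ne0\}$.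

*We now want: every block meeting $S$ has rank at least $2$, together with precise information when the rank is $2$.* Fix a coset $k_0+H$ meeting $S$. Write $i\in\mathbb Z_r$ for the index $k_0+is$, also in $d_i$ and $c_i$; then $c_{i+1}=c_i^\alpha$. Let $S_0\subseteq\mathbb Z_r$ be the part of $S$ in this coset. The block has entries $d_i$ at $(i,i)$ and $-c_id_i$ at $(i+1,i-1)$.

Consider the bipartite graph with vertices $R_i$ (rows) and $C_i$ (columns), and an edge for each nonzero entry. The possible edges are
$$\epsilon_i=R_iC_i,\qquad \epsilon_i'=R_{i+1}C_{i-1}\qquad(i\in\mathbb Z_r).$$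
Both $\epsilon_i$ and $\epsilon_i'$ are present iff $i\in S_0$, and neither otherwise. The possible edges at $R_i$ are $\epsilon_i$ and $\epsilon'_{i-1}$; at $C_i$ they are $\epsilon_i$ and $\epsilon'_{i+1}$. So the graph of possible edges is 2-regular, a union of cycles. Walk along one: from $\epsilon_i$ through $C_i$ to $\epsilon'_{i+1}$, through $R_{i+2}$ to $\epsilon_{i+2}$, through $C_{i+2}$ to $\epsilon_{i+3}'$, and so on. Each step raises the index by $1$ and switches the type. The walk returns to $\epsilon_i$ after $t$ steps iff $t$ is even and $r\mid t$. So: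

- if $r$ is odd, there is one cycle with $2r$ edges;
- if $r$ is even, there are two cycles with $r$ edges, each containing exactly one of $\epsilon_i,\epsilon_i'$ for every $i$.

For $r=3$ the cycle is $\epsilon_0,\epsilon_1',\epsilon_2,\epsilon_0',\epsilon_1,\epsilon_2'$. For $r=4$ the cycle $\epsilon_0,\epsilon'_1,\epsilon_2,\epsilon_3'$ uses rows $R_0,R_2$ and columns $C_0,C_2$; it is the block $M_0$ of Section 6.

**Matchings bound the rank.** Suppose the graph of a matrix contains a matching of size $h$ such that the subgraph induced on the matched vertices is a forest. Then the rank is at least $h$. Indeed, the nonzero terms in the expansion of the $h\times h$ minor on the matched rows and columns correspond to the perfect matchings of the induced subgraph. Two different perfect matchings would have a symmetric difference containing a cycle, so a forest has only one. The minor therefore has exactly one nonzero term.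

**Case $S_0\ne\mathbb Z_r$.** Let $j\notin S_0$. Each cycle of possible edges contains $\epsilon_j$ or $\epsilon_j'$, so it loses an edge, and the graph is a disjoint union of paths. A path with $h$ edges has a matching of size $\lceil h/2\rceil$ (take every other edge, starting with the first). There are $2|S_0|$ edges in all, so the block has rank at least $|S_0|$, with equality only if every path has an even number of edges. If $S_0=\{i\}$, the edges $\epsilon_i=R_iC_i$ and $\epsilon_i'=R_{i+1}C_{i-1}$ are disjoint and the rank is $2$.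

**Case $S_0=\mathbb Z_r$.** Delete one row from each cycle. If $r$ is odd, a path with $2r-2$ edges remains and the rank is at least $r-1$. If $r$ is even, two paths with $r-2$ edges each remain and the rank is at least $2\cdot\frac{r-2}2=r-2$.

In the first case the rank is at least $2$ both for $|S_0|=1$ and for $|S_0|\ge2$. In the second it is at least $2$ because $r\ge3$ ($r$ odd) or $r\ge4$ ($r$ even). So **every block meeting $S$ has rank at least $2$**. In particular $\operatorname{rank}M\ge2$ whenever $D\neq0$, and by Lemma 5 (which would give rank $1$) the plane $\pi(K,\circ)$ is **not Desarguesian**. Lemma 6 applies to all planes of Theorem 2.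

## 8. The solutions are monomials

**Lemma 7.** In the setting of Theorem 2, suppose $r\ge4$ or $\nu^2\ne1$. Then every solution of (1) in additive bijections has, for some $k\in\mathbb Z_m$ and $a,b,d\in K^*$,
$$A(x)=ax^{p^{k+s}},\quad B(y)=by^{p^{k-s}},\quad D(z)=dz^{p^k}.\tag{4}$$

*Proof.* **Step 1.** *This step reduces to one coset and rank $2$.* Let $A=\sum u_ix^{p^i}$ and $B=\sum v_jy^{p^j}$. Since $B(y)\circ A(x)=B(y)A(x)-c\,B(y)^\alpha A(x)^\beta$, (1) reads
$$M=uv^T-c\,u'v'^T,\qquad u'_i=u_{i+s}^{\beta},\quad v'_j=v_{j-s}^{\alpha}.$$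
So $\operatorname{rank}M\le2$, hence $\operatorname{rank}M=2$, and exactly one coset meets $S$. The column space lies in $\langle u,u'\rangle$ and has dimension $2$, so it is $V=\langle u,u'\rangle$; similarly the row space is $W=\langle v,v'\rangle$. In particular $u,v,u',v'$ are nonzero and all are supported on that coset. Use indices in $\mathbb Z_r$ as in Section 7; then $\operatorname{supp}u'=\operatorname{supp}u-1$ and $\operatorname{supp}v'=\operatorname{supp}v+1$.

**Step 2.** *This step excludes $S_0=\mathbb Z_r$.* By Section 7, rank $2$ forces $r-1\le2$ ($r$ odd) or $r-2\le 2$ ($r$ even), so $r\in\{3,4\}$.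

If $r=3$, the entry $-c_id_i$ sits in row $i+1$ and column $i-1=(i+1)+1$. So row $j$ has nonzero entries only in columns $j$ and $j+1$, and the only permutations contributing to the determinant are the identity and $j\mapsto j+1$. The latter is a 3-cycle, hence even, and contributes $\prod_i(-c_id_i)$. The determinant is $d_0d_1d_2(1-c_0c_1c_2)$. Now $c_0c_1c_2=N(c_0)=\nu^{p^{k_0}}\neq1$, so the rank is $3$, a contradiction.

If $r=4$, the block splits, as in Section 6, into
$$\begin{pmatrix}d_0&-c_3d_3\\-c_1d_1&d_2\end{pmatrix},\qquad \begin{pmatrix}d_1&-c_0d_0\\-c_2d_2&d_3\end{pmatrix}.$$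
Both are nonzero and the ranks add up to $2$, so both have rank $1$: $d_0d_2=c_1c_3d_1d_3$ and $d_1d_3=c_0c_2d_0d_2$. All $d_i$ are nonzero, so $c_0c_1c_2c_3=1$. But the left side is $N(c_0)=\nu^{p^{k_0}}\ne1$, a contradiction.

**Step 3.** *This step finds the shape of $M$ when $|S_0|=2$.* Now $S_0\neq\mathbb Z_r$, and the rank is at least $|S_0|$, so $|S_0|\le2$. Suppose $|S_0|=2$. The rank equals $|S_0|$, so every path has an even number of edges and no edge is isolated. For $i\in S_0$ the edge $\epsilon_i$ can meet only $\epsilon'_{i-1}$ and $\epsilon'_{i+1}$, so $i-1$ or $i+1$ is in $S_0$. Hence $S_0$ consists of two consecutive elements of $\mathbb Z_r$; shifting $k_0$, let $S_0=\{0,1\}$. The nonzero entries are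
$$M(0,0)=d_0,\quad M(2,0)=-c_1d_1,\quad M(1,1)=d_1,\quad M(1,-1)=-c_0d_0.$$
With $\rho=-c_1d_1/d_0$ and $\kappa=-c_0d_0/d_1$, put $E_1=e_0+\rho e_2$, $E_2=e_1$, $f_1=e_0$, $f_2=e_1+\kappa e_{-1}$. Then
$$M=d_0E_1f_1^T+d_1E_2f_2^T,\quad V=\langle E_1,E_2\rangle,\quad W=\langle f_1,f_2\rangle,\quad \rho\kappa=c_0c_1.$$

**Step 4.** *This step excludes $|S_0|=2$ when $r\ge4$.* From $u\in V$ we get $\operatorname{supp}u\subseteq\{0,1,2\}$. From $u'\in V$ we get $\operatorname{supp}u-1\subseteq\{0,1,2\}$, so $\operatorname{supp}u\subseteq\{1,2,3\}$. As $r\ge4$, $0\notin\{1,2,3\}$, so $u_0=0$. With $u\in V$ this gives $u\in\langle e_1\rangle$. Then $u'$ is a nonzero multiple of $e_0$, and $e_0\notin V$ because $\rho\ne0$. Contradiction.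

**Step 5.** *This step excludes $|S_0|=2$ when $r=3$; it is the only place where $\nu^2\ne1$ is used.* When $r=3$ the hypothesis of the lemma is $\nu^2\neq1$. Now $-1=2$ in $\mathbb Z_3$, so $f_2=e_1+\kappa e_2$, and $3=0$, so the support argument gives nothing; we compute instead.

From $u\in V$: $u_2=\rho u_0$. From $u'=(u_1^\beta,u_2^\beta,u_0^\beta)\in V$: $u_0^\beta=\rho u_1^\beta$, so $u_0=\rho^\alpha u_1$. Hence $u_2=\rho^{1+\alpha}u_1$ and $u_2^\beta=\rho^{1+\beta}u_1^\beta$; and $u_1\ne0$, since otherwise $u=0$.

From $v\in W$: $v_2=\kappa v_1$. From $v'=(v_2^\alpha,v_0^\alpha,v_1^\alpha)\in W$: $v_1^\alpha=\kappa v_0^\alpha$, so $v_1=\kappa^\beta v_0$. Hence $v_2=\kappa^{1+\beta}v_0$ and $v_2^\alpha=\kappa^{1+\alpha}v_0^\alpha$; and $v_0\ne0$. Therefore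
$$u=u_1(\rho^\alpha E_1+E_2),\quad u'=u_1^\beta(E_1+\rho^{1+\beta}E_2),$$
$$v=v_0(f_1+\kappa^\beta f_2),\quad v'=v_0^\alpha(\kappa^{1+\alpha}f_1+f_2).$$
The matrices $E_if_j^T$ are linearly independent. In $M=d_0E_1f_1^T+d_1E_2f_2^T$ the coefficients of $E_1f_2^T$ and $E_2f_1^T$ vanish; computing them from $M=uv^T-cu'v'^T$ gives
$$\rho^\alpha\kappa^\beta u_1v_0=c\,u_1^\beta v_0^\alpha,\qquad u_1v_0=c\,\rho^{1+\beta}\kappa^{1+\alpha}u_1^\beta v_0^\alpha .$$
Substitute the first into the second and cancel $u_1v_0$:
$$1=(\rho\kappa)^{1+\alpha+\beta}=N(\rho\kappa)=N(c_0c_1)=\nu^{2p^{k_0}}.$$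
Here $\mathrm{Gal}(K/F)=\{1,\alpha,\beta\}$, and $N(c_1)=N(c_0^\alpha)=N(c_0)=\nu^{p^{k_0}}$. So $\nu^2=1$, a contradiction.

**Step 6.** *This step finishes with $|S_0|=1$.* Let $k\in\mathbb Z_m$ be the only element of $S$. The nonzero entries of $M$ are at $(k,k)$ and $(k+s,k-s)$, so $V=\langle e_k,e_{k+s}\rangle$ and $W=\langle e_k,e_{k-s}\rangle$. Both $\operatorname{supp}u$ and $\operatorname{supp}u-s$ lie in $\{k,k+s\}$, so $\operatorname{supp}u\subseteq\{k,k+s\}\cap\{k+s,k+2s\}=\{k+s\}$, because $2s\ne0$ in $\mathbb Z_m$. Likewise $\operatorname{supp}v\subseteq\{k-s,k\}\cap\{k-2s,k-s\}=\{k-s\}$. $\square$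

**Which monomials are solutions.** For maps of the form (4), identity (1) reads
$$ab\,x^{p^{k+s}}y^{p^{k-s}}-c\,b^\alpha a^\beta x^{p^k}y^{p^k}=d\,x^{p^k}y^{p^k}-d\,c^{p^k}x^{p^{k+s}}y^{p^{k-s}},$$
that is, $d=-c\,b^\alpha a^\beta$ and $ab=-d\,c^{p^k}=c^{1+p^k}b^\alpha a^\beta$. So (1) is equivalent to
$$d=-c\,b^\alpha a^\beta,\qquad c^{1+p^k}=a^{1-\beta}b^{1-\alpha}.\tag{5}$$

## 9. Reading Theorem 2 off the norms

**Part 1, sufficiency.** *We produce a solution of (1) from Hilbert 90.* Let $\nu^\sigma=\nu^{-1}$, where $\sigma$ is the restriction of $x\mapsto x^{p^k}$ to $F$. Then $N(c^{1+p^k})=\nu^{1+p^k}=1$. By Hilbert 90, $c^{1+p^k}=b^{1-\alpha}$ for some $b\in K^*$. With $a=1$ and $d=-c\,b^\alpha$, (5) holds, so (4) solves (1), and $\pi$ is self-dual by Lemma 4.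

**Part 1, necessity.** *We take norms in (5).* Let $\pi$ be self-dual. If $\nu^2=1$, then $\sigma=1$ works. If $\nu^2\ne1$, Lemma 6(a) and Lemma 7 give a solution of the form (4), so (5) holds. The right side of its second equation has norm $1$, so $\nu^{1+p^k}=1$ and $\sigma=(x\mapsto x^{p^k})|_F$ works.

**Part 2, translation to norms.** *We rewrite "monomial solution with $B=A^{-1}$" as a condition on one element $u$.* For (4), $BA(x)=b\,a^{p^{k-s}}x^{p^{2k}}$, so $B=A^{-1}$ iff $2k=0$ in $\mathbb Z_m$ and $b=a^{-p^{k-s}}$. Write $\tau:x\mapsto x^{p^k}$; then $\tau^2=1$ on $K$ and $b=a^{-\tau\beta}$. As $\alpha\beta=1$,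
$$a^{1-\beta}b^{1-\alpha}=a^{1-\beta-\tau\beta+\tau}=(a^{1-\beta})^{1+\tau}.$$
The second equation of (5) becomes $c^{1+\tau}=(a^{1-\beta})^{1+\tau}$, and the first just defines $d$. So a solution for this $\tau$ exists iff
$$u^{1+\tau}=1\quad\text{for some } a\in K^*,\ \text{where } u=c/a^{1-\beta}.\tag{6}$$
The elements $c/a^{1-\beta}$ all have norm $\nu$. Conversely, if $N(u)=\nu$, then $N(c/u)=1$, and since $\beta$ generates $\mathrm{Gal}(K/F)$, Hilbert 90 gives $c/u=a^{1-\beta}$ for some $a$. Hence a solution of (1) of the form (4) with $B=A^{-1}$ exists iff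
$$\text{there are }\tau\in\mathrm{Aut}(K),\ \tau^2=1,\ \text{and } u\in K\ \text{with } u^{1+\tau}=1,\ N(u)=\nu.\tag{7}$$

**Part 2, sufficiency.** *We construct $u$.* Let $r$ be odd, $\sigma^2=1$, $\nu^\sigma=\nu^{-1}$.

If $\sigma=1$, then $\nu^2=1$ and $\nu\neq1$, so $\nu=-1\ne1$. Then $\tau=1$, $u=-1$ satisfy (7), since $u^2=1$ and $N(-1)=(-1)^r=-1$.

If $\sigma$ has order $2$, then $f$ is even and $\sigma:x\mapsto x^{p^{f/2}}$. Let $\tau:x\mapsto x^{p^{m/2}}$, so $\tau^2=1$. As $r$ is odd, $m/2=r\cdot f/2\equiv f/2\pmod f$, so $\tau|_F=\sigma$. Since $\nu^{1+\sigma}=1$, the element $\nu$ has norm $1$ from $F$ to the fixed field of $\sigma$, and Hilbert 90 gives $\nu=h^{1-\sigma}$ with $h\in F^*$. Choose $w\in K$ with $N(w)=h$ and put $u=w^{1-\tau}$. Then $u^{1+\tau}=w^{1-\tau^2}=1$ and $N(u)=N(w)^{1-\tau}=h^{1-\sigma}=\nu$. So (7) holds.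

In both cases Lemma 4 gives a polarity.

**Part 2, necessity.** *We show that (7) forces $r$ odd and yields $\sigma$.* Let $\pi$ admit a polarity. If $r=3$ and $\nu^2=1$, then $r$ is odd and $\sigma=1$ works. Otherwise Lemma 7 applies, and with Lemma 6(b) we get (7).

If $\tau=1$, then $u^2=1$, so $u=\pm1$ and $\nu=N(u)=u^r\ne1$. Hence $u=-1\neq 1$, $r$ is odd, $\nu=-1$, and $\sigma=1$ works.

If $\tau\ne1$, then $m$ is even and $\tau:x\mapsto x^{p^{m/2}}$. Suppose $r$ is even. Then $m/2=f\cdot r/2$ is a multiple of $f$, so $\tau|_F=1$. Since $u^{1+\tau}=1$, Hilbert 90 for $K$ over the fixed field of $\tau$ gives $u=w^{1-\tau}$. So $\nu=N(w)^{1-\tau}=1$, because $N(w)\in F$ is fixed by $\tau$; a contradiction. So $r$ is odd. Put $\sigma=\tau|_F$. Then $\sigma^2=1$ and $\nu^{1+\sigma}=N(u)^{1+\tau}=N(u^{1+\tau})=1$, so $\nu^\sigma=\nu^{-1}$. $\blacksquare$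

## 10. The orders that occur

*Proof of Corollary 3.* **Existence.** *We choose parameters with $r$ even.* If $p$ is odd and $m\ge4$ is even, take $f=1$, $r=m$, and $c$ with $\nu=-1$, which exists because norms are surjective. Theorem 2(1) with $\sigma=1$ gives self-duality, and there is no polarity since $r$ is even. If $p=2$, $4\mid m$ and $m\ge8$, take $f=2$, $r=m/2$, which is even and at least $4$, and $c$ with $\nu\in GF(4)$ of order $3$. Then $\nu^2=\nu^{-1}$, so $\sigma:x\mapsto x^2$ shows that the plane is self-dual. There is no polarity since $r$ is even.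

**Non-existence otherwise.** *We show that for the remaining $(p,m)$ every self-dual member has a polarity.* Let a member be self-dual, so $\nu^\sigma=\nu^{-1}$ for some $\sigma\in\mathrm{Aut}(F)$. Then $\nu^{\sigma^2}=\nu$, so every odd power of $\sigma$ also sends $\nu$ to $\nu^{-1}$. Replacing $\sigma$ by $\sigma^t$, where $t$ is the odd part of its order, we may assume that $\sigma$ has 2-power order. Recall that $\mathrm{Aut}(F)$ has order $f$.

- $m$ odd: $r$ and $f$ are odd, so $\sigma=1$, and there is a polarity by Theorem 2(2).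
- $m=2$: impossible, as $r\ge3$.
- $p=2$, $m\equiv2\pmod4$: if $f$ is odd, then $\sigma=1$, so $\nu^2=1$ and $\nu=1$ in characteristic $2$, which is excluded. So $f$ is even, hence $f\equiv2\pmod4$ and $r=m/f$ is odd. The 2-power order of $\sigma$ divides $f$, so $\sigma^2=1$, and there is a polarity by Theorem 2(2).
- $p=2$, $m=4$: $r\ge3$ forces $r=4$, $f=1$, so $\nu\in GF(2)\setminus\{0\}$ is $1$, which is excluded.

For odd $p$ the cases left over by the existence part are $m$ odd and $m=2$. For $p=2$ they are $m$ odd, $m\equiv2\pmod4$, and $m=4$. So the list is complete. The smallest orders are $3^4=81$ for odd order and $2^8=256$ for even order. $\blacksquare$
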